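\title{The compact approximation property of a dual space does not imply the weak metric compact approximation property}

\begin{abstract}
We construct a Banach space $X$ whose dual $X^*$ is separable and has the compact approximation property but fails the weak metric compact approximation property. The failure is witnessed by a compact operator from $X^*$ to $c_0$, and it persists for every constant: there is a single such $X$ for which $X^*$ fails the weak $\lambda$-bounded compact approximation property for all $\lambda\ge1$. In the other direction, $X^*$ has the weak metric compact approximation property as soon as the approximating compact operators are adjoints, or have adjoints that approximate the identity of $X^{**}$.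
\end{abstract}

\section{Introduction}\label{sec:intro}

Scalars are real or complex, and ``operator'' means bounded linear operator. For Banach spaces $E$ and $Y$ we write $\mathcal L(E,Y)$ for the space of operators from $E$ to $Y$, and $\mathcal K(E,Y)$ and $\mathcal W(E,Y)$ for the subspaces of compact and of weakly compact operators; $\mathcal L(E)=\mathcal L(E,E)$ and $\mathcal K(E)=\mathcal K(E,E)$. The letter $\tau$ denotes the topology on $\mathcal L(E)$ of uniform convergence on compact subsets of $E$.

\begin{definition}\label{def:cap}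
Let $E$ be a Banach space and $\lambda\ge1$.
\begin{enumerate}
\item[(a)] $E$ has the \emph{compact approximation property} (CAP) if there is a net $(S_\alpha)\subset\mathcal K(E)$ with $S_\alpha\to I_E$ in $\tau$. If the $S_\alpha$ can be taken of finite rank, $E$ has the \emph{approximation property} (AP).
\item[(b)] $E$ has the \emph{$\lambda$-BCAP} if there is a net as in (a) with $\sup_\alpha\|S_\alpha\|\le\lambda$. The \emph{BCAP} is the $\lambda$-BCAP for some $\lambda$.
\item[(c)] $E$ has the \emph{weak $\lambda$-BCAP} if for every Banach space $Y$ and every $T\in\mathcal W(E,Y)$ there is a net as in (a) with $\sup_\alpha\|TS_\alpha\|\le\lambda\|T\|$. The \emph{weak metric compact approximation property} (weak MCAP) is the weak $1$-BCAP.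
\end{enumerate}
\end{definition}

The CAP says nothing about the size of the approximating operators, and the $\lambda$-BCAP bounds their norms. Property (c) lies in between: the approximating operators need only look small through one weakly compact operator $T$ at a time, and the net may depend on $T$. Since $\|TS\|\le\|T\|\|S\|$, the $\lambda$-BCAP implies the weak $\lambda$-BCAP, and $T=0$ shows that the weak $\lambda$-BCAP implies the CAP. If $E$ is reflexive, then $T=I_E$ is admissible, and (b) and (c) coincide. The weak MCAP is the compact analogue of the weak metric approximation property of Lima and Oja. The following question is posed in \cite[Question 6.1]{GSCO}.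

\begin{quote}
\emph{Is the weak MCAP for $X^*$ equivalent to the CAP for $X^*$? That is, does the CAP of $X^*$ imply the weak MCAP of $X^*$ for every Banach space $X$?}
\end{quote}

The simplest cases suggest a positive answer. The CAP alone yields the required net when $T$ has rank one (Example~\ref{ex:rankone}), and the implication holds when $X$ is reflexive or $X^*$ has the AP (Corollary~\ref{cor:easy}). In the last two cases the approximating operators can be chosen as adjoints of compact operators on $X$. A compact operator on $X^*$ need not be an adjoint, however, and this is the gap through which the implication fails.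

\begin{theorem}\label{thm:A}
For every $\lambda\ge1$ there are a Banach space $X$, with $X^*$ separable and having the CAP, and a compact operator $T:X^*\to c_0$ such that no net $(S_\alpha)\subset\mathcal K(X^*)$ satisfies both $S_\alpha\to I_{X^*}$ in $\tau$ and $\sup_\alpha\|TS_\alpha\|\le\lambda\|T\|$.
\end{theorem}

Compact operators are weakly compact, so the case $\lambda=1$ answers the question: the CAP of $X^*$ does not imply the weak MCAP of $X^*$.

\begin{theorem}\label{thm:B}
There is a Banach space $X$, with $X^*$ separable and having the CAP, such that $X^*$ fails the weak $\lambda$-BCAP for all $\lambda\ge1$. In particular, $X^*$ fails the BCAP.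
\end{theorem}

\begin{theorem}\label{thm:C}
Let $X$ be a Banach space. Then $X^*$ has the weak MCAP, for every equivalent dual norm, if one of the following holds:
\begin{enumerate}
\item[(i)] there is a net $(R_\alpha)\subset\mathcal K(X)$ with $R_\alpha^*\to I_{X^*}$ in $\tau$;
\item[(ii)] there is a net $(S_\alpha)\subset\mathcal K(X^*)$ with $S_\alpha\to I_{X^*}$ in $\tau$ and $S_\alpha^*\to I_{X^{**}}$ in $\tau$.
\end{enumerate}
In \textup{(ii)}, the second convergence is all that the proof uses.
\end{theorem}

Theorem~\ref{thm:C} is not used for Theorems~\ref{thm:A} and~\ref{thm:B}, but its proof shows where a counterexample has to live, so we prove it first (Section~\ref{sec:positive}), after translating the problem into one about $\tau$-continuous functionals (Section~\ref{sec:duality}). The counterexample rests on a $\tau$-continuous functional $f$ on $\mathcal L(X^*)$ with $f(I)=1$ which, on compact operators only, has a second representation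
\[
f(S)=\sum_n\varphi_n(S^*\xi_n),\qquad \xi_n\in X^{**},\quad\varphi_n\in X^{***},
\]
where every $\varphi_n$ vanishes on $X$ and at every $\xi_m$. Section~\ref{sec:renorm} shows that a renorming of $X$ then makes the $\varphi_n$ small without making the $\xi_n$ large, which gives the conclusion of Theorem~\ref{thm:A}. The space $X$ is assembled in Section~\ref{sec:X} from James--Lindenstrauss spaces (Section~\ref{sec:JL}) over two reflexive spaces $W$ and $D$. These are built in Section~\ref{sec:WD} from the rows and the columns of an infinite matrix of square zero and trace one (Section~\ref{sec:matrix}). Theorem~\ref{thm:B} follows in Section~\ref{sec:B}.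

\section{Trace functionals and duality}\label{sec:duality}

We write $B_E$ and $S_E$ for the closed unit ball and the unit sphere of $E$, and $x^*\otimes y$ for the operator $e\mapsto x^*(e)y$. Every space is regarded as a subspace of its bidual, and $X^\perp$ is the subspace of those $\varphi\in X^{***}$ that vanish on $X\subset X^{**}$. The letter $c$ in estimates of Sections~\ref{sec:matrix} and~\ref{sec:WD} denotes a constant that may change from line to line. Three elementary facts are used throughout.
\begin{enumerate}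
\item[(F1)] A norm bounded net in $\mathcal L(E)$ that converges pointwise converges in $\tau$, because a compact set is covered by finitely many small balls.
\item[(F2)] If $Y$ has a basis with partial sum projections $\pi_N$, then $\pi_N\to I_Y$ in $\tau$ by (F1). Hence $Y$ has the CAP, and $\|S-\pi_NS\|\to0$ for every compact operator $S$ into $Y$.
\item[(F3)] The topology $\tau$, the space $\mathcal K(E)$ and the CAP do not change under an equivalent renorming. A finite direct sum of spaces with the CAP has the CAP: project a compact set to the summands and take a diagonal operator.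
\end{enumerate}

\begin{lemma}\label{lem:tau}
Let $E$ be a Banach space.
\begin{enumerate}
\item[(a)] If $(a_n)$ and $(b_n)$ are sequences in two normed spaces with $\sum_n\|a_n\|\|b_n\|<\infty$ and, for each $n$, either both or none of $a_n,b_n$ vanish, then there are $s_n>0$ with $s_na_n\to0$ and $\sum_n\|s_n^{-1}b_n\|<\infty$.
\item[(b)] If $x_n\in E$, $\eta_n\in E^*$ and $\sum_n\|\eta_n\|\|x_n\|<\infty$, then $S\mapsto\sum_n\eta_n(Sx_n)$ is a $\tau$-continuous functional on $\mathcal L(E)$.
\item[(c)] Every $\tau$-continuous linear functional on $\mathcal L(E)$ is of the form in \textup{(b)}.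
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Choose $n_1<n_2<\cdots$ with $\sum_{n\ge n_j}\|a_n\|\|b_n\|\le4^{-j}$, and put $t_n=1$ for $n<n_1$ and $t_n=2^j$ for $n_j\le n<n_{j+1}$. Then $t_n\to\infty$ and $\sum_nt_n\|a_n\|\|b_n\|<\infty$. Take $s_n=1/(t_n\|a_n\|)$ if $a_n\ne0$ and $s_n=1$ otherwise.

(b) Discard the terms in which a factor vanishes. By (a) we may assume $x_n\to0$ and $\sum_n\|\eta_n\|<\infty$. Then the functional is bounded by $(\sum_n\|\eta_n\|)\sup_n\|Sx_n\|$, and $\{0\}\cup\{x_n\}$ is compact.

(c) This is Grothendieck's description of the dual of $(\mathcal L(E),\tau)$; see \cite[Proposition 1.e.3]{LT}.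
\end{proof}

The value $\sum_n\eta_n(x_n)$ of such a functional at $I_E$ is the trace of the series $\sum_n\eta_n\otimes x_n$. The next lemma turns the existence of a good net into an inequality for traces.

\begin{lemma}\label{lem:dual}
Let $T\in\mathcal L(E,Y)$ and $\rho>0$. The following are equivalent.
\begin{enumerate}
\item[(a)] There is a net $(S_\alpha)\subset\mathcal K(E)$ with $S_\alpha\to I_E$ in $\tau$ and $\sup_\alpha\|TS_\alpha\|\le\rho$.
\item[(b)] Whenever $f$ is a $\tau$-continuous functional on $\mathcal L(E)$ and $c\ge0$ is such that $|f(S)|\le c\|TS\|$ for all $S\in\mathcal K(E)$, we have $|f(I_E)|\le c\rho$.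
\end{enumerate}
\end{lemma}

\begin{proof}
If (a) holds, then $|f(I)|=\lim_\alpha|f(S_\alpha)|\le c\rho$. If (a) fails, then $I$ is not in the $\tau$-closure of the absolutely convex set $\mathcal C=\{S\in\mathcal K(E):\|TS\|\le\rho\}$, and the Hahn--Banach theorem gives a $\tau$-continuous $f$ with $\operatorname{Re}f(I)>s:=\sup_{\mathcal C}|f|$. If $S$ is compact and $TS\ne0$, then $\rho S/\|TS\|\in\mathcal C$, so $|f(S)|\le(s/\rho)\|TS\|$. If $TS=0$, all multiples of $S$ lie in $\mathcal C$, so $f(S)=0$. Thus (b) fails for $c=s/\rho$.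
\end{proof}

\begin{example}\label{ex:rankone}
Let $E$ have the CAP and let $T=\eta\in E^*$, $\eta\ne0$, be an operator into the scalars, so that $\|TS\|=\|S^*\eta\|$. We check (b) of Lemma~\ref{lem:dual} with $\rho=\|\eta\|$. Let $f(S)=\sum_n\eta_n(Sx_n)$ satisfy $|f(S)|\le c\|S^*\eta\|$ for compact $S$, and fix $e_0\in E$ with $\eta(e_0)=1$. Since $(\eta'\otimes e_0)^*\eta=\eta'$, the functionals $S^*\eta$ fill $E^*$, so $f(S)=\varphi(S^*\eta)$ for some $\varphi\in E^{**}$ with $\|\varphi\|\le c$. Moreover $\varphi(\eta')=f(\eta'\otimes e_0)=\eta'(x)$ with $x=\sum_n\eta_n(e_0)x_n$, so $\varphi=x$ lies in $E$. Hence $f(S)=\eta(Sx)$ for compact $S$. Both sides are $\tau$-continuous, so the CAP gives $|f(I)|=|\eta(x)|\le c\|\eta\|$.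
\end{example}

The decisive point of the example is that $\varphi$ was forced into $E$. For general $T$ there is a series of such functionals $\varphi_n\in E^{**}$, and nothing forces them into $E$ one by one.

We shall repeatedly need to know that a trace vanishes. A bilinear form on $U\times V$ is \emph{of finite type} if it is a finite sum of forms $(u,v)\mapsto u^*(u)v^*(v)$ with $u^*\in U^*$, $v^*\in V^*$.

\begin{lemma}\label{lem:null}
Let $u_n\in U$ and $v_n\in V$ satisfy $\sum_n\|u_n\|\|v_n\|<\infty$ and $\sum_nu^*(u_n)v^*(v_n)=0$ for all $u^*\in U^*$, $v^*\in V^*$. If a bilinear form $\beta$ on $U\times V$ is the pointwise limit of a norm bounded sequence $(\beta_N)$ of forms of finite type, then $\sum_n\beta(u_n,v_n)=0$.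
\end{lemma}

\begin{proof}
We have $\sum_n\beta_N(u_n,v_n)=0$ for each $N$, and the terms are dominated by the summable sequence $\sup_N\|\beta_N\|\,\|u_n\|\|v_n\|$. Let $N\to\infty$.
\end{proof}

\section{When the implication holds}\label{sec:positive}

Two results from the literature reduce Theorem~\ref{thm:C} to a short computation. The first is the isometric version of the Davis--Figiel--Johnson--Pe{\l}czy\'nski factorization \cite{LNO}: every $T\in\mathcal W(E,Y)$ can be written as $T=jt$ with $t:E\to Z$, $j:Z\to Y$, $Z$ reflexive, $\|j\|\le1$ and $\|t\|=\|T\|$. The second is the Feder--Saphar theorem \cite[Theorem 1]{FS}. An element of the projective tensor product $Z^*\hat\otimes E^{**}$ is a series $\sum_nz_n^*\otimes e_n^{**}$ with $\sum_n\|z_n^*\|\|e_n^{**}\|<\infty$, its norm is the infimum of these sums over all representations, and it induces the functional $K\mapsto\sum_ne_n^{**}(K^*z_n^*)$ on $\mathcal K(E,Z)$. The theorem says that if $Z^*$ has the Radon--Nikod\'ym property, as every reflexive space does, then every functional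 on $\mathcal K(E,Z)$ is induced by an element of $Z^*\hat\otimes E^{**}$ of the same norm.

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Hypotheses (i) and (ii) do not change under equivalent renormings, so we fix the norm of $X$. Let $E=X^*$, $E\neq0$, and $T\in\mathcal W(E,Y)$. For $T=0$ only the CAP of $E$ is required, and it follows from the result for any nonzero operator of rank one. So let $T\ne0$ and factor $T=jt$ as above. Since $\|TS\|\le\|tS\|$, it suffices to verify condition (b) of Lemma~\ref{lem:dual} for $t$ and $\rho=\|t\|$.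

Let $f(S)=\sum_nx_n^*(Sx_n)$ be $\tau$-continuous, represented as in Lemma~\ref{lem:tau}(c), with $|f(S)|\le c\|tS\|$ for $S\in\mathcal K(E)$. Then $tS\mapsto f(S)$ is a well-defined functional of norm at most $c$ on a subspace of $\mathcal K(E,Z)$, and it extends to $\mathcal K(E,Z)$ with the same bound. Let $\varepsilon>0$. The Feder--Saphar theorem gives $z_n^*\in Z^*$ and $e_n^{**}\in E^{**}$ with $\sum_n\|z_n^*\|\|e_n^{**}\|\le c+\varepsilon$ and
\begin{equation}\label{eq:FS}
f(S)=\sum_ne_n^{**}(S^*t^*z_n^*)=\sum_nz_n^*(tS^{**}e_n^{**}),\qquad S\in\mathcal K(E),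
\end{equation}
where $S^{**}e_n^{**}\in E$ because $S$ is compact. The right-hand side of \eqref{eq:FS} is not visibly $\tau$-continuous in $S$, so we cannot simply let $S\to I$. Each hypothesis removes this obstacle.

(i) Let $P:X^{***}\to X^*$ be restriction to $X$; $\|P\|\le1$. Let $S=R^*$ with $R\in\mathcal K(X)$ and $e^{**}\in X^{***}$. For $x\in X$,
\[
(S^{**}e^{**})(x)=e^{**}(R^{**}x)=e^{**}(Rx)=(Pe^{**})(Rx)=(SPe^{**})(x).
\]
As $S^{**}e^{**}$ and $SPe^{**}$ both lie in $X^*$, they are equal. Hence $f(R_\alpha^*)=\sum_n(t^*z_n^*)(R_\alpha^*Pe_n^{**})$. By Lemma~\ref{lem:tau}(b) both sides are values of $\tau$-continuous functionals at $R_\alpha^*$, and in the limit $f(I)=\sum_nz_n^*(tPe_n^{**})$.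

(ii) The functionals $U\mapsto\sum_n(Ux_n^*)(x_n)$ and $U\mapsto\sum_ne_n^{**}(Ut^*z_n^*)$ on $\mathcal L(E^*)$ are $\tau$-continuous by Lemma~\ref{lem:tau}(b), and by \eqref{eq:FS} both take the value $f(S_\alpha)$ at $U=S_\alpha^*$. Since $S_\alpha^*\to I_{E^*}$ in $\tau$, they agree at $I_{E^*}$, that is, $f(I)=\sum_nx_n^*(x_n)=\sum_ne_n^{**}(t^*z_n^*)$.

In both cases $|f(I)|\le(c+\varepsilon)\|t\|$, and $\varepsilon>0$ is arbitrary.
\end{proof}

\begin{corollary}\label{cor:easy}
If $X$ is reflexive and $X^*$ has the CAP, or if $X^*$ has the AP, then condition \textup{(i)} of Theorem~\ref{thm:C} holds, and $X^*$ has the weak MCAP.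
\end{corollary}

\begin{proof}
If $X$ is reflexive, every $S\in\mathcal K(X^*)$ is the adjoint of $S^*\in\mathcal K(X^{**})=\mathcal K(X)$. In general, let $\xi\in X^{**}$ and $e\in X^*$. Goldstine's theorem ($B_X$ is weak* dense in $B_{X^{**}}$) gives a bounded net $(x_\alpha)\subset X$ that converges weak* to $\xi$. The operators $x_\alpha\otimes e=(e\otimes x_\alpha)^*$ on $X^*$ converge to $\xi\otimes e$ in $\tau$ by (F1). So the $\tau$-closure of the subspace $\{R^*:R\in\mathcal K(X)\}$ contains all finite rank operators, and it contains $I_{X^*}$ if $X^*$ has the AP.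
\end{proof}

In case (i) the functionals $e_n^{**}$ in \eqref{eq:FS} were split along $X^{***}=X^*\oplus X^\perp$, and adjoint operators did not see the component in $X^\perp$. A counterexample must exploit that component. We go to the extreme and look for a representation that lies entirely in $X^\perp$.

\section{The renorming}\label{sec:renorm}

\begin{proposition}\label{prop:renorm}
Let $X$ be a Banach space with $E=X^*$ separable. Let $\xi_n\in X^{**}$ and $\varphi_n\in X^{***}$ $(n\ge1)$ satisfy $\sum_n\|\xi_n\|\|\varphi_n\|<\infty$, and let $f$ be a $\tau$-continuous functional on $\mathcal L(E)$ with $f(I_E)=1$. Assume: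
\begin{enumerate}
\item[(a)] $\varphi_n\in X^\perp$ for all $n$;
\item[(b)] $\varphi_m(\xi_n)=0$ for all $m,n$;
\item[(c)] $f(S)=\sum_n\varphi_n(S^*\xi_n)$ for all $S\in\mathcal K(E)$.
\end{enumerate}
Then for every $\lambda\ge1$ there are an equivalent norm on $X$ and a compact operator $T:X^*\to c_0$ such that, in the new dual norm, no net $(S_\alpha)\subset\mathcal K(X^*)$ satisfies both $S_\alpha\to I_{X^*}$ in $\tau$ and $\sup_\alpha\|TS_\alpha\|\le\lambda\|T\|$.
\end{proposition}

After rescaling so that $\xi_n\to0$, take $Te=(\xi_n(e))_n$. Then (c) gives $|f(S)|\le(\sum_n\|\varphi_n\|)\|TS\|$ in every equivalent norm, and we want a norm for which $\|T\|\le1$ and $\sum_n\|\varphi_n\|$ is small. So we shrink the unit ball of $X^{**}$ but keep the $\xi_n$ in it. The new norm must come from $X$, so by Goldstine's theorem the new ball must also contain points of $X$ that approximate the $\xi_n$. One pair $(\xi,\varphi)$ already shows what (a) and (b) are for.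

\begin{example}\label{ex:c0}
Let $X=c_0$, $E=\ell_1$, $E^*=\ell_\infty$, and $\xi=(1,0,1,0,\dots)$. Let $x_k\in c_0$ be $\xi$ truncated after $2k$ coordinates, let $0<\delta\le1$, and renorm $c_0$ so that its unit ball is the closed absolutely convex hull of $\delta B_{c_0}\cup\{x_k\}$. The dual norm on $\ell_1$ is
\[
\|e\|_\delta=\max\Bigl(\delta\|e\|_1,\ \sup_k|e_1+e_3+\dots+e_{2k-1}|\Bigr),
\]
and $|\xi(e)|\le\|e\|_\delta$, so $\|\xi\|_\delta\le1$. Fix a free ultrafilter $\mathcal U$ on the positive integers.

Let $\varphi(\eta)=\lim_{\mathcal U}\eta_{2j}$ for $\eta\in\ell_\infty$. It vanishes on $c_0$ and at $\xi$, and it has norm one in the original norm. The even unit vectors of $\ell_1$ have new norm $\delta$, so $\|\eta\|_\delta\le1$ forces $|\eta_{2j}|\le\delta$, and $\|\varphi\|_\delta\le\delta$. The product $\|\xi\|\|\varphi\|$ has dropped from $1$ to at most $\delta$.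

Let $\varphi'(\eta)=\lim_{\mathcal U}\eta_{2j-1}$. It satisfies (a) but not (b), and $\|\xi\|\|\varphi'\|\ge\varphi'(\xi)=1$ in every norm.

Let $\varphi''(\eta)=\eta_1-\varphi'(\eta)$. It satisfies (b) but not (a). For any equivalent norm on $c_0$, Goldstine's theorem gives $y_\alpha\in c_0$ with $\|y_\alpha\|\le\|\xi\|$ and $y_\alpha\to\xi$ weak*. Then $\varphi''(y_\alpha)=(y_\alpha)_1\to1$, so again $\|\xi\|\|\varphi''\|\ge1$.
\end{example}

\begin{proof}[Proof of Proposition~\ref{prop:renorm}]
If $\xi_n=0$ or $\varphi_n=0$, replace both by $0$. Replacing $\xi_n,\varphi_n$ by $s_n\xi_n,s_n^{-1}\varphi_n$ preserves the hypotheses, so by Lemma~\ref{lem:tau}(a) we may assume $\|\xi_n\|\to0$ and $\gamma:=\sum_n\|\varphi_n\|<\infty$.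

\emph{A weak* compact set killed by the $\varphi_m$.} Since $E$ is separable, bounded subsets of $X^{**}=E^*$ are weak* metrizable, so Goldstine's theorem gives sequences: there are $x_{n,k}\in X$ with $\|x_{n,k}\|\le\|\xi_n\|$ and $x_{n,k}\to\xi_n$ weak* as $k\to\infty$. Let $K_n=\{\xi_n\}\cup\{x_{n,k}:k\ge1\}$ and $K=\{0\}\cup\bigcup_nK_n$. The bounded countable set $K$ is weak* compact: a sequence in $K$ either has infinitely many terms in one of the compact sets $K_n$, or tends to $0$ in norm because $\sup_{z\in K_n}\|z\|=\|\xi_n\|\to0$.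

By (a) and (b) each $\varphi_m$ vanishes on $K$. It is not weak* continuous, so we have to identify the weak* closed absolutely convex hull of $K$; this is where countability, and hence separability of $E$, is used. Let $J:E\to C(K)$, $(Je)(z)=z(e)$. Every $\mu\in C(K)^*=M(K)$ is a measure on a countable set, so $\|\mu\|=\sum_{z\in K}|\mu(\{z\})|$ and $J^*\mu=\sum_{z\in K}\mu(\{z\})z$. Therefore
\[
L:=J^*(B_{M(K)})=\Bigl\{\sum_{z\in K}\alpha_zz:\ \sum_{z\in K}|\alpha_z|\le1\Bigr\}.
\]
The set $L$ is absolutely convex, and it is weak* compact because $B_{M(K)}$ is weak* compact and $J^*$ is weak*-to-weak* continuous. The series converge in norm, so every $\varphi_m$ vanishes on $L$.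

\emph{The new norm.} Fix $\delta>0$ with $\delta\gamma\lambda<1$. The closed absolutely convex hull in $X$ of $\delta B_X\cup\{x_{n,k}\}$ is bounded and contains $\delta B_X$, so it is the unit ball of an equivalent norm $\|\cdot\|_\delta$ on $X$. We use the subscript $\delta$ for all norms derived from it. On $E$,
\[
\|e\|_\delta=\max\Bigl(\delta\|e\|,\ \sup_{n,k}|e(x_{n,k})|\Bigr)=\sup_{\eta\in G}|\eta(e)|,\qquad G:=\operatorname{conv}(\delta B_{X^{**}}\cup L),
\]
where the second equality holds because $\xi_n(e)=\lim_ke(x_{n,k})$. The set $G$ is absolutely convex, and it is weak* compact as the image of $[0,1]\times\delta B_{X^{**}}\times L$ under $(s,\eta,\eta')\mapsto s\eta+(1-s)\eta'$. By the bipolar theorem, a weak* closed absolutely convex set $G\subset E^*$ contains every $\eta$ with $|\eta(e)|\le\sup_{\eta'\in G}|\eta'(e)|$ for all $e\in E$. So $G$ is the new unit ball of $X^{**}$. Consequently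
\[
\|\xi_n\|_\delta\le1,\qquad\|\varphi_m\|_\delta=\sup_G|\varphi_m|=\delta\|\varphi_m\|.
\]

\emph{The operator.} Let $T:E\to c_0$, $Te=(\xi_n(e))_n$. Since $\|\xi_n\|\to0$, $T$ is well defined and is the norm limit of its finite truncations, hence compact. For $S\in\mathcal L(E)$ we have $\|TS\|_\delta=\sup_n\|S^*\xi_n\|_\delta$; in particular $\|T\|_\delta\le1$. By (c), for $S\in\mathcal K(E)$,
\[
|f(S)|\le\sum_n\|\varphi_n\|_\delta\,\|S^*\xi_n\|_\delta\le\delta\gamma\,\|TS\|_\delta .
\]
If compact operators $S_\alpha\to I$ in $\tau$ satisfied $\|TS_\alpha\|_\delta\le\lambda\|T\|_\delta\le\lambda$, then $1=f(I)=\lim_\alpha f(S_\alpha)$ would have modulus at most $\delta\gamma\lambda<1$.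
\end{proof}

By (F3), Theorem~\ref{thm:A} follows once the hypotheses of Proposition~\ref{prop:renorm} are realized in a space whose dual has the CAP. They are restrictive. If $S=R^*$ with $R\in\mathcal K(X)$, then $S^*\xi_n=R^{**}\xi_n\in X$, so (a) and (c) give $f(S)=0$. Thus condition (i) of Theorem~\ref{thm:C} fails, and by Corollary~\ref{cor:easy} the dual $X^*$ must have the CAP without the AP. We shall start from a reflexive space $W$ whose dual has this behavior. A reflexive space leaves no room for the $\varphi_n$, since $W^\perp=0$, so we first need a device that places a given space into the quotient $X^{**}/X$ and changes nothing else that matters for approximation.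

\section{James--Lindenstrauss spaces}\label{sec:JL}

Let $U\ne0$ be a separable Banach space and let $(u_i)_{i\ge1}\subset S_U$ be a sequence all of whose tails are dense in $S_U$; to get one, repeat each member of a dense sequence infinitely often. \emph{Interval} means a finite interval of positive integers. For a scalar sequence $a=(a_i)$ and an interval $\Delta$ put $q_\Delta a=\sum_{i\in\Delta}a_iu_i$. Let $Y=Y_U$ be the space of all $a$ with
\[
\|a\|=\sup\Bigl(\sum_{j=1}^n\|q_{\Delta_j}a\|^2\Bigr)^{1/2}<\infty,
\]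
the supremum taken over all finite families of pairwise disjoint intervals. Then $|a_i|\le\|a\|$, and the norm is a supremum of seminorms that depend on finitely many coordinates; so a Cauchy sequence converges in norm to its coordinatewise limit, and $Y$ is a Banach space. Let $e_i$ be the unit vectors, $e_i^*$ the coordinate functionals, $\pi_na=(a_1,\dots,a_n,0,\dots)$, $\rho_n=I-\pi_n$, and
\[
A=A_U=\overline{\operatorname{span}}\{e_i^*:i\ge1\}\subset Y^*.
\]

\begin{lemma}\label{lem:basic}
\begin{enumerate}
\item[(a)] $\|\pi_n\|,\|\rho_n\|\le1$, and $(e_i)$ is a basis of $Y$ with $\|e_i\|=1$.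
\item[(b)] A functional $y^*\in Y^*$ lies in $A$ if and only if $\|\rho_n^*y^*\|\to0$, and $(e_i^*)$ is a basis of $A$.
\item[(c)] The map $y\mapsto y|_A$ is an isometry of $Y$ onto $A^*$.
\item[(d)] $qa=\sum_ia_iu_i$ defines an operator $q=q_U:Y\to U$ with $\|q\|\le1$, and $q^*:U^*\to Y^*$ is an isometric embedding.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Intersecting disjoint intervals with $[1,n]$ or with $(n,\infty)$ gives disjoint intervals, so $\pi_n$ and $\rho_n$ are contractions, and $\|\rho_na\|$ decreases because $\rho_{n+1}=\rho_{n+1}\rho_n$. If $\|\rho_na\|>\delta>0$ for all $n$, then beyond every $n$ there is a finite family of disjoint intervals with square sum above $\delta^2$. The union of $m$ successive such families gives $\|a\|^2>m\delta^2$ for every $m$, which is absurd. So $\pi_na\to a$.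

(b) We have $\pi_n^*y^*=\sum_{i\le n}y^*(e_i)e_i^*\in A$, so $\|\rho_n^*y^*\|\to0$ implies $y^*\in A$. Conversely, $\rho_n^*e_i^*=0$ for $n\ge i$ and $\|\rho_n^*\|\le1$, so $\rho_n^*\to0$ pointwise on $A$. This also says that $y^*=\sum_iy^*(e_i)e_i^*$ for $y^*\in A$, and the coefficients are unique.

(c) For $y\in Y$, $\|\pi_ny\|=\sup\{|(\pi_n^*y^*)(y)|:y^*\in B_{Y^*}\}\le\|y|_A\|\le\|y\|$, and $\|\pi_ny\|\to\|y\|$. If $F\in A^*$ and $a_i=F(e_i^*)$, then $|y^*(\sum_{i\le n}a_ie_i)|=|F(\pi_n^*y^*)|\le\|F\|\|y^*\|$ for all $y^*\in Y^*$. So $\|\pi_na\|\le\|F\|$ for all $n$, hence $a\in Y$, and $F=a|_A$.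

(d) The series converges because $\|\sum_{m<i\le n}a_iu_i\|\le\|\rho_ma\|$, and $\|qa\|\le\|a\|$. Since $qe_i=u_i$, $\|q^*u^*\|\ge\sup_i|u^*(u_i)|=\|u^*\|$.
\end{proof}

The point of the construction is that $Y^*=A^{**}$ consists of $A$ and $q^*U^*$ and nothing else. For real scalars, $U=\mathbb R$ and $u_i=(-1)^i$, this says that $A$ has codimension one in its bidual, the extra functional being $a\mapsto\sum_i(-1)^ia_i$. The reason is that blocks whose image under $q$ is small behave like an $\ell_2$-basis from above and so are weakly null.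

\begin{lemma}\label{lem:blocks}
Let $(x_k)_{k\ge1}\subset Y$ be finitely supported with successive supports, $\|x_k\|\le\kappa$ and $\|qx_k\|\le\kappa2^{-k}$. Then $\|\sum_kc_kx_k\|\le2\kappa(\sum_k|c_k|^2)^{1/2}$ for all finitely supported $(c_k)$, and $y^*(x_k)\to0$ for every $y^*\in Y^*$.
\end{lemma}

\begin{proof}
We may ignore the $x_k$ that vanish. Let $\Xi_k$ be the smallest interval containing the support of $x_k$, let $x=\sum_kc_kx_k$, and let $\Delta_1,\dots,\Delta_n$ be disjoint intervals. Let $F_j$ be the set of $k$ such that $\Xi_k$ meets $\Delta_j$ without being contained in it. Such a $\Xi_k$ contains an endpoint of $\Delta_j$, and the $\Xi_k$ are disjoint, so $|F_j|\le2$. With $\alpha_j=\sum_{\Xi_k\subset\Delta_j}|c_k|\kappa2^{-k}$ we get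
\[
\|q_{\Delta_j}x\|^2\le\Bigl(\alpha_j+\sum_{k\in F_j}|c_k|\,\|q_{\Delta_j}x_k\|\Bigr)^2\le3\alpha_j^2+3\sum_{k\in F_j}|c_k|^2\|q_{\Delta_j}x_k\|^2 .
\]
Each $\Xi_k$ lies in at most one $\Delta_j$, so $\sum_j\alpha_j^2\le\kappa^2(\sum_k|c_k|2^{-k})^2\le\frac13\kappa^2\sum_k|c_k|^2$ by the Cauchy--Schwarz inequality. For each $k$, $\sum_j\|q_{\Delta_j}x_k\|^2\le\|x_k\|^2\le\kappa^2$. Summing over $j$ gives $\|x\|^2\le(1+3)\kappa^2\sum_k|c_k|^2$.

If $y^*(x_k)\not\to0$, pass to a subsequence, which preserves the hypotheses, so that $|y^*(x_k)|\ge\delta>0$ for all $k$. Take $c_k=\theta_k/k$ with $|\theta_k|=1$ and $\theta_ky^*(x_k)\ge0$. The vectors $\sum_{k\le N}c_kx_k$ are bounded, while $y^*$ takes on them values at least $\delta\sum_{k\le N}1/k$. This is a contradiction.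
\end{proof}

\begin{proposition}\label{prop:JL}
$Y^*=A\oplus q^*U^*$, and the sum is topological.
\end{proposition}

\begin{proof}
Let $y^*\in Y^*$. We read off its component in $q^*U^*$ from the behavior of $y^*(e_i)$ at infinity.

\emph{Step 1: the functional $u^*$.} Let $u^{(1)},\dots,u^{(p)}\in S_U$ and scalars $\alpha_l$ satisfy $\sum_l\alpha_lu^{(l)}=0$. We claim that $y^*(\sum_l\alpha_le_{i_l})\to0$ as $\min_li_l\to\infty$ and $u_{i_l}\to u^{(l)}$ for each $l$. Otherwise there are $\delta>0$ and vectors $x_k=\sum_l\alpha_le_{i_l(k)}$ with successive supports, $|y^*(x_k)|\ge\delta$ and $\|u_{i_l(k)}-u^{(l)}\|\le2^{-k}$. With $\kappa=\sum_l|\alpha_l|$ we have $\|x_k\|\le\kappa$ and $\|qx_k\|=\|\sum_l\alpha_l(u_{i_l(k)}-u^{(l)})\|\le\kappa2^{-k}$, against Lemma~\ref{lem:blocks}.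

For the relation $u-u=0$ the claim is the Cauchy condition for $y^*(e_i)$ as $i\to\infty$, $u_i\to u$; such $i$ exist because the tails of $(u_i)$ are dense. So the limit $g(u)$ exists for each $u\in S_U$, and $|g(u)|\le\|y^*\|$. For a general relation the claim gives $\sum_l\alpha_lg(u^{(l)})=0$. Hence $g$ extends to a linear functional $u^*$ on $U$, and $\|u^*\|\le\|y^*\|$.

\emph{Step 2: $b=y^*-q^*u^*$ lies in $A$.} Since $(q^*u^*)(e_i)=u^*(u_i)$, we have $b(e_i)\to0$ as $i\to\infty$, $u_i\to u$, for each $u\in S_U$. Suppose $b\notin A$. The sequence $\|\rho_n^*b\|$ decreases, so by Lemma~\ref{lem:basic}(b) it stays above some $\delta>0$, and beyond every $n$ there is a finitely supported $x\in B_Y$ with $|b(x)|>\delta$. Such $x$ need not have small image under $q$, so we correct each by one unit vector. Choose inductively such an $x_k$, then an index $i_k$ beyond the support of $x_k$ with $\bigl\|qx_k-\|qx_k\|u_{i_k}\bigr\|\le2^{-k}$ and $|b(e_{i_k})|<\delta/2$, then $x_{k+1}$ supported beyond $i_k$. (Take $u_{i_k}$ near $qx_k/\|qx_k\|$,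 or near any fixed point of $S_U$ if $qx_k=0$.) The vectors $x_k'=x_k-\|qx_k\|e_{i_k}$ satisfy the hypotheses of Lemma~\ref{lem:blocks} with $\kappa=2$, and $|b(x_k')|>\delta/2$. This is a contradiction.

\emph{Step 3: the sum is direct.} If $q^*u^*\in A$, then $|u^*(u_i)|=|(\rho_{i-1}^*q^*u^*)(e_i)|\to0$, and density of the tails gives $u^*=0$. Both summands are closed, so the direct sum is topological by the open mapping theorem.
\end{proof}

\section{The space $X$ and the two representations of $f$}\label{sec:X}

Let $W$ and $D$ be nonzero separable reflexive spaces, to be specified in Proposition~\ref{prop:WD}. Put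
\[
X_1=Y_W,\qquad X_2=A_D,\qquad X=X_1\oplus X_2,\qquad E=X^*=E_1\oplus E_2,
\]
with the $\ell_2$-sum norm on $X$. By Lemma~\ref{lem:basic}(c) and Proposition~\ref{prop:JL},
\[
E_1=Y_W^*=A_W\oplus q_W^*W^*,\qquad E_2=A_D^*=Y_D,\qquad E_2^*=Y_D^*=A_D\oplus q_D^*D^*,
\]
and the canonical image of $X_2$ in $X_2^{**}=E_2^*$ is the summand $A_D$. The two summands enter the tower $A_U,\ Y_U=A_U^*,\ Y_U^*$ at different heights: $E_1$ contains a complemented copy of $W^*$, while $E_2$ has a basis whatever $D$ is. Define four operators.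
\begin{itemize}
\item $\xi^1:W\to E_1^*$, $\ \xi^1(w)(a+q_W^*w^*)=w^*(w)$ for $a\in A_W$, $w^*\in W^*$.
\item $\varphi^1:W^*\to E_1^{**}$, $\ \varphi^1(w^*)(F)=F(q_W^*w^*)-w^*(q_Wy_F)$ for $F\in E_1^*$, where $y_F\in Y_W=A_W^*$ represents $F|_{A_W}$.
\item $\xi^2:D^*\to E_2^*$, $\ \xi^2(r)=q_D^*r$.
\item $\varphi^2:D\to E_2^{**}$, $\ \varphi^2(d)(a+q_D^*r)=r(d)$ for $a\in A_D$, $r\in D^*$.
\end{itemize}
They are bounded because the direct sums are topological and $\|y_F\|\le\|F\|$. If $F=y\in Y_W$, then $y_F=y$ and $F(q_W^*w^*)=w^*(q_Wy)$, so $\varphi^1(w^*)(F)=0$. If $F=\xi^1(w)$, then $y_F=0$. Therefore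
\begin{equation}\label{eq:pair}
\varphi^1(w^*)\in X_1^\perp,\quad\varphi^2(d)\in X_2^\perp,\quad\varphi^1(w^*)(\xi^1(w))=w^*(w),\quad\varphi^2(d)(\xi^2(r))=r(d).
\end{equation}

\emph{The role of $X_1$.} Suppose $W^*$ has the CAP and $\sum_nw_n^*\otimes w_n$ is an absolutely convergent series that represents the zero operator on $W$ but has trace $\sum_nw_n^*(w_n)=1$. Then $S\mapsto\sum_n\xi^1(w_n)(Sq_W^*w_n^*)$ is a $\tau$-continuous functional on $\mathcal L(E_1)$ with value $1$ at the identity. The map $\varphi^1$ moves the vectors $q_W^*w_n^*\in E_1$ into $X_1^\perp$, at the price of a correction that passes through $Y_W$. Since $Y_W$ has a basis, Lemma~\ref{lem:null} will show that the correction does not change the sum. This gives (a) and (c) of Proposition~\ref{prop:renorm}. But (b) fails, since $\varphi^1(w_m^*)(\xi^1(w_n))=w_m^*(w_n)$.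

\emph{The role of $X_2$.} We cancel these numbers by choosing $d_m\in D$, $r_n\in D^*$ with $r_n(d_m)=w_m^*(w_n)$. Compact operators into $E_2=Y_D$ are limits of finite rank operators, so the added terms have a chance to be invisible on them. The danger comes from operators $E_2\to E_1$. For compact $R:D\to W^*$ and $S_{12}=q_W^*Rq_D$ we have $S_{12}^*\xi^1(w)=q_D^*R^*w$, and the added term is $\sum_n(Rd_n)(w_n)$. With the naive choice $D=W^*$, $d_n=w_n^*$, $r_n=w_n$ this sum tends to $1$ as $R\to I_{W^*}$ in $\tau$. So $D$ must be far from $W^*$, which is the content of (P4) below.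

\begin{proposition}\label{prop:WD}
There are separable reflexive spaces $W,D$, a countably infinite set $\Gamma$, and $w_n\in W$, $w_n^*\in W^*$, $d_n\in D$, $r_n\in D^*$ $(n\in\Gamma)$ such that:
\begin{enumerate}
\item[(P1)] $\sum_n(\|w_n\|+\|r_n\|)(\|w_n^*\|+\|d_n\|)<\infty$;
\item[(P2)] $w_m^*(w_n)=r_n(d_m)$ for all $m,n$, and $\sum_nw_n^*(w_n)=1$;
\item[(P3)] $\sum_nw_n^*(w)w_n=0$, $\ \sum_nr_n(d)d_n=0$ and $\sum_nr_n(d)w_n^*=0$ for all $w\in W$, $d\in D$;
\item[(P4)] $\sum_n\beta(w_n,d_n)=0$ for every bounded bilinear form $\beta$ on $W\times D$;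
\item[(P5)] $W^*$ has the CAP.
\end{enumerate}
\end{proposition}

The proof occupies Sections~\ref{sec:matrix} and~\ref{sec:WD}. By (P2), $W$ and $D$ are nonzero. Since $W^{**}=W$ and $D^{**}=D$, (P1) and (P3) say that the pairs of sequences $(w_n,w_n^*)$ in $W\times W^*$, $(r_n,d_n)$ in $D^*\times D$ and $(r_n,w_n^*)$ in $D^*\times W^*$ satisfy the hypotheses of Lemma~\ref{lem:null}.

For $S\in\mathcal L(E)$ let $S_{ij}:E_j\to E_i$ be its entries. Put
\[
\xi_n=\bigl(\xi^1(w_n),\xi^2(r_n)\bigr)\in E^*,\qquad\varphi_n=\bigl(\varphi^1(w_n^*),-\varphi^2(d_n)\bigr)\in E^{**},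
\]
\[
h(S)=\sum_n\varphi_n(S^*\xi_n),\qquad f(S)=\sum_n\xi^1(w_n)\bigl(S_{11}q_W^*w_n^*\bigr).
\]
By (P1), $\sum_n\|\xi_n\|\|\varphi_n\|<\infty$ and both series converge absolutely.

\begin{proposition}\label{prop:key}
$h(S)=f(S)$ for all $S\in\mathcal K(E)$.
\end{proposition}

\begin{proof}
Since $S^*\xi_n=\bigl(S_{11}^*\xi^1(w_n)+S_{21}^*\xi^2(r_n),\ S_{12}^*\xi^1(w_n)+S_{22}^*\xi^2(r_n)\bigr)$, we have $h(S)=h_{11}+h_{21}-h_{12}-h_{22}$, where
\begin{align*}
h_{11}&=\sum_n\varphi^1(w_n^*)\bigl(S_{11}^*\xi^1(w_n)\bigr),&h_{21}&=\sum_n\varphi^1(w_n^*)\bigl(S_{21}^*\xi^2(r_n)\bigr),\\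
h_{12}&=\sum_n\varphi^2(d_n)\bigl(S_{12}^*\xi^1(w_n)\bigr),&h_{22}&=\sum_n\varphi^2(d_n)\bigl(S_{22}^*\xi^2(r_n)\bigr).
\end{align*}

\emph{$h_{11}=f(S)$.} Let $C:W\to Y_W$, $Cw=y_F$ with $F=S_{11}^*\xi^1(w)$; this is a bounded operator. By the definition of $\varphi^1$, $h_{11}=f(S)-\sum_n\beta(w_n,w_n^*)$ with $\beta(w,w^*)=w^*(q_WCw)$. The forms $\beta_N(w,w^*)=w^*(q_W\pi_NCw)=\sum_{i\le N}e_i^*(Cw)\,w^*(q_We_i)$ are of finite type, have norm at most $\|C\|$, and converge pointwise to $\beta$. Lemma~\ref{lem:null} gives $\sum_n\beta(w_n,w_n^*)=0$.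

\emph{$h_{12}=0$.} The map $(w,d)\mapsto\varphi^2(d)(S_{12}^*\xi^1(w))$ is a bounded bilinear form on $W\times D$. Apply (P4).

\emph{$h_{21}=0$.} For $V\in\mathcal L(E_1,Y_D)$ consider the form $\beta_V(r,w^*)=\varphi^1(w^*)(V^*q_D^*r)$ on $D^*\times W^*$. It depends linearly on $V$, and $\|\beta_V\|\le\|\varphi^1\|\|V\|$. If $V=F\otimes y$ with $F\in E_1^*$, $y\in Y_D$, then $V^*q_D^*r=r(q_Dy)F$, so $\beta_V(r,w^*)=r(q_Dy)\,\varphi^1(w^*)(F)$ is of finite type. As $S_{21}$ is compact, $\pi_NS_{21}\to S_{21}$ in norm by (F2), and Lemma~\ref{lem:null} applies to $(r_n,w_n^*)$.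

\emph{$h_{22}=0$.} For $V\in\mathcal L(Y_D)$ consider $\beta_V(r,d)=\varphi^2(d)(V^*q_D^*r)$ on $D^*\times D$, with $\|\beta_V\|\le\|\varphi^2\|\|V\|$. If $V=y^*\otimes y$, then $\beta_V(r,d)=r(q_Dy)\,\varphi^2(d)(y^*)$ is of finite type. As $S_{22}$ is compact, $\pi_NS_{22}\to S_{22}$ in norm, and Lemma~\ref{lem:null} applies to $(r_n,d_n)$.
\end{proof}

\begin{remark}
Compactness was used only for $h_{21}$ and $h_{22}$, and it cannot be dropped: for $S=I_E$, \eqref{eq:pair} and (P2) give $h_{11}=h_{22}=1$, so $h(I)=0$ while $f(I)=1$.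
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The spaces $A_W$ and $Y_D$ have bases. The space $W^*$ has the CAP by (P5), and it is separable because its dual $W$ is. So $E=A_W\oplus q_W^*W^*\oplus Y_D$ is separable and has the CAP, for every equivalent norm, by (F2) and (F3). The functional $f$ is $\tau$-continuous by Lemma~\ref{lem:tau}(b), with $\eta_n=(\xi^1(w_n),0)$ and $x_n=(q_W^*w_n^*,0)$, and $f(I)=\sum_nw_n^*(w_n)=1$. By \eqref{eq:pair}, $\varphi_n\in X^\perp$, and by \eqref{eq:pair} and (P2), $\varphi_m(\xi_n)=w_m^*(w_n)-r_n(d_m)=0$. Condition (c) of Proposition~\ref{prop:renorm} is Proposition~\ref{prop:key}. Enumerate $\Gamma$ and apply Proposition~\ref{prop:renorm}.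
\end{proof}

\section{A matrix of square zero and trace one}\label{sec:matrix}

In Proposition~\ref{prop:WD} the matrix $b_{nm}=w_m^*(w_n)$ has trace one, and (P3) applied to $w=w_i$ gives $\sum_nb_{in}b_{nj}=0$. So we first construct a matrix of Davie type with these two properties. A finite matrix of square zero has trace zero; an infinite one can push the cancellation off to infinity.

\begin{example}\label{ex:model}
Take one coordinate $q_0$ at level $0$ and two coordinates $p_k,q_k$ at each level $k\ge1$. For finitely supported $x=(q_0,p_1,q_1,p_2,\dots)$ and $h=(h_k)_{k\ge1}$ let $(\Psi x)_k=p_k-q_{k-1}$, and let $\Phi h$ have $h_k$ in the positions $p_k$ and $q_{k-1}$. Then $\Psi\Phi=0$, so $N=\Phi\Psi$ has $N^2=0$. On the pair $(q_{k-1},p_k)$ the matrix $N$ is $\begin{pmatrix}-1&1\\-1&1\end{pmatrix}$. Summed by pairs the trace is $0+0+\cdots$, but summed by levels it is $-1+(1-1)+(1-1)+\cdots=-1$.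
\end{example}

In the example the entries do not decay, so no condition like (P1) can hold. We replace the scalar $h_k$ by a vector in $\mathbb C^{2^k}$ and normalize by $2^{-k}$. Level $k$ then has dimension $2^k+2^{k+1}=3\cdot2^k$, and the diagonal block equals $2^{-k}$ on a subspace of dimension $2^k$ and $-2^{-k-1}$ on its orthogonal complement. The sum of the squared moduli of its entries is $\frac32\cdot2^{-k}$ in every orthonormal basis, and there are $9\cdot4^k$ entries, so the largest is at least of order $2^{-3k/2}$. Characters and random choices give a basis that attains this order up to the factor $\sqrt k$, and in which the diagonal vanishes.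

Recall that a finite cyclic group $G$, written additively, has $|G|$ characters, that is, homomorphisms $\sigma$ into the unit circle, and that $\sum_g\sigma(g)\overline{\sigma'(g)}$ is $|G|$ if $\sigma=\sigma'$ and $0$ otherwise. Hoeffding's inequality states that for independent real random variables $Z_1,\dots,Z_m$ with mean zero and $|Z_l|\le a$, the probability that $|\sum_lZ_l|\ge s$ is at most $2e^{-s^2/(2ma^2)}$. We use it in the following form.
\begin{enumerate}
\item[(H)] Let $\Omega$ be a finite set and, for each $\omega\in\Omega$, let $Z_1(\omega),\dots,Z_m(\omega)$ be independent complex random variables with mean zero and modulus at most $a$. Then with positive probability $|\sum_lZ_l(\omega)|\le2a\sqrt{m\log(5|\Omega|)}$ for all $\omega\in\Omega$.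
\end{enumerate}
Indeed, for $s^2=2ma^2\log(5|\Omega|)$ each of the $2|\Omega|$ real and imaginary parts exceeds $s$ in modulus with probability at most $2/(5|\Omega|)$, so with probability at least $1/5$ none does, and then all moduli are at most $\sqrt2\,s$.

\begin{lemma}\label{lem:matrix}
There are a countably infinite set $\Gamma=\bigsqcup_{k\ge0}\Gamma_k$ with $|\Gamma_k|\le6\cdot2^k$, a real matrix $(b_{ij})_{i,j\in\Gamma}$ and a constant $c$ such that, with $\ell(i)=k$ for $i\in\Gamma_k$:
\begin{enumerate}
\item[(a)] $b_{ij}=0$ unless $|\ell(i)-\ell(j)|\le1$;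
\item[(b)] $|b_{ij}|\le c\sqrt{k+1}\,2^{-3k/2}$ whenever $i\in\Gamma_k$ or $j\in\Gamma_k$;
\item[(c)] $\sum_nb_{in}b_{nj}=0$ for all $i,j$;
\item[(d)] $b_{ii}=0$ for $\ell(i)\ge1$, and $\sum_ib_{ii}=1$.
\end{enumerate}
\end{lemma}

\begin{proof}
\emph{Characters.} For $k\ge1$ let $G_k$ be cyclic of order $3\cdot2^k$. Split its characters into $2^k$ triples and choose one character from each triple, independently and uniformly. Let $\sigma^k_1,\dots,\sigma^k_{2^k}$ be the chosen ones and $\tau^k_1,\dots,\tau^k_{2^{k+1}}$ the others, and put $\chi_k=2\sum_j\sigma^k_j-\sum_j\tau^k_j$. For fixed $g$, a triple with chosen $\sigma$ and remaining $\tau,\tau'$ contributes $2\sigma(g)-\tau(g)-\tau'(g)$ to $\chi_k(g)$. This has modulus at most $4$, and it equals $3\sigma(g)$ minus the sum of the triple at $g$, so it has mean zero. By (H) with $\Omega=G_k$ we can fix the choice so that $|\chi_k(g)|\le c\sqrt{k2^k}$ for all $g$. Also $\chi_k(0)=2\cdot2^k-2^{k+1}=0$.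

\emph{Signs.} For signs $\varepsilon^k_j=\pm1$ define $P_k:\mathbb C^{G_k}\to\mathbb C^{2^k}$ and $Q_k:\mathbb C^{G_k}\to\mathbb C^{2^{k+1}}$ by
\[
(P_kx)_j=\varepsilon^k_j|G_k|^{-1/2}\sum_g\overline{\sigma^k_j(g)}\,x(g),\qquad(Q_kx)_j=|G_k|^{-1/2}\sum_g\overline{\tau^k_j(g)}\,x(g),
\]
and let $Q_0$ be the identity of $\mathbb C^2$. In this proof $*$ denotes the conjugate transpose. Orthogonality of characters gives $P_kP_k^*=I$, $Q_kQ_k^*=I$, $P_kQ_k^*=0$ and $Q_kP_k^*=0$. For $k\ge2$,
\[
(P_k^*Q_{k-1})(g,g')=(|G_k||G_{k-1}|)^{-1/2}\sum_{j\le2^k}\varepsilon^k_j\,\sigma^k_j(g)\overline{\tau^{k-1}_j(g')} .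
\]
Apply (H) to independent random signs with $a=1$ and $\Omega=G_k\times G_{k-1}$. Since $|G_k||G_{k-1}|=\frac92\cdot4^k$, the signs can be fixed so that all these entries are at most $c\sqrt{k2^k}\,2^{-k}$ in modulus. For $k=1$ the signs are arbitrary.

\emph{The complex matrix.} For finitely supported $x=(x_k)_{k\ge0}$, with $x_0\in\mathbb C^2$ and $x_k\in\mathbb C^{G_k}$, and $h=(h_k)_{k\ge1}$, with $h_k\in\mathbb C^{2^k}$, put
\[
(\Psi x)_k=2^{-k}(P_kx_k-Q_{k-1}x_{k-1}),\qquad(\Phi h)_k=P_k^*h_k+Q_k^*h_{k+1}\quad(k\ge1),\qquad(\Phi h)_0=Q_0^*h_1 .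
\]
Since $P_k(\Phi h)_k=h_k$ and $Q_{k-1}(\Phi h)_{k-1}=h_k$, we have $\Psi\Phi=0$, so $N=\Phi\Psi$ satisfies $N^2=0$. The nonzero blocks of $N$ are $N_{00}=-\frac12I_2$ and, for $k\ge1$,
\[
N_{k,k-1}=-2^{-k}P_k^*Q_{k-1},\qquad N_{k-1,k}=-N_{k,k-1}^*,\qquad N_{kk}=2^{-k}P_k^*P_k-2^{-k-1}Q_k^*Q_k .
\]
Since $\sigma(g)\overline{\sigma(g')}=\sigma(g-g')$, the entries of $N_{kk}$ are $2^{-k-1}|G_k|^{-1}\chi_k(g-g')$. So the entries of $N_{kk}$, $N_{k,k-1}$ and $N_{k-1,k}$ are at most $c\sqrt{k+1}\,2^{-3k/2}$ in modulus; the finitely many entries between levels $0$ and $1$ are absorbed in $c$. A row or column of level $k$ also meets the blocks $N_{k,k+1}$ and $N_{k+1,k}$, where the bound for $k+1$ is at most a constant times the bound for $k$. The diagonal entries vanish for $k\ge1$ because $\chi_k(0)=0$, and the trace of $N$ is $-1$.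

\emph{The real matrix.} Write $N=N'+iN''$ with $N',N''$ real. Then $N^2=0$ means $N'^2-N''^2=0$ and $N'N''+N''N'=0$, so
\[
B=-\frac12\begin{pmatrix}N'&-N''\\N''&N'\end{pmatrix}
\]
has $B^2=0$. Each level of $B$ consists of two copies of the level of $N$, so $|\Gamma_0|=4$ and $|\Gamma_k|=6\cdot2^k$ for $k\ge1$. The trace of $B$ is $-\frac12\cdot2\cdot(-1)=1$, and (a), (b), (d) are inherited from $N$.
\end{proof}

By (a), a row or column of level $k$ has at most $6(2^{k-1}+2^k+2^{k+1})=21\cdot2^k$ nonzero entries; in particular the sums in (c) are finite.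

\section{The spaces $W$ and $D$}\label{sec:WD}

We prove Proposition~\ref{prop:WD}. The space $D$ is spanned by the weighted columns of $(b_{ij})$ and $W$ by the weighted rows, in $L_p$-norms with $p=4$. A row of level $k$ has $\ell_p$-norm at most of order $\sqrt{k+1}\,2^{k/p-3k/2}$, and there are about $2^k$ such rows, so summability needs $p>2$; the value $p=4$ leaves the margin $2^{-k/4}$, and half of it will pay for compactness in (P5). Property (P4) needs $2\le p<\infty$. Put
\[
\nu_j=2^{-5\ell(j)/8},\qquad\omega_j=2^{\ell(j)/8}\ge1\qquad(j\in\Gamma).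
\]
The weights $\nu_j$ divide the decay $2^{k/4-3k/2}=2^{-5k/4}$ evenly between vectors and functionals, so that the mixed products in (P1) are summable too.

\subsection*{Definitions and property (P2)}
Let $d_m=(b_{im}/\nu_i)_{i\in\Gamma}\in\ell_4(\Gamma)$, let $D$ be the closed span of the $d_m$ in $\ell_4(\Gamma)$, and let $r_n(d)=\nu_nd(n)$. Then $r_n(d_m)=b_{nm}$.

Let $v_n=(b_{nj}/\nu_j)_{j\in\Gamma}$, a finitely supported vector. The closed span of the $v_n$ in $\ell_4(\Gamma)$ carries no visible compact operators near the identity: multiplying the $j$-th coordinate by $\omega_j^{-\varepsilon}$ is compact on $\ell_4(\Gamma)$, but there is no reason why it should preserve the span. We add a variable $t\in[0,1)$ and give the $j$-th coordinate the weight $\omega_j^{-t}$. A shift in $t$ treats all coordinates alike, so it preserves the span, and yet it damps the high levels. Let $L_4(\mu)$ be the space of functions $F$ on $[0,1)\times\Gamma$ with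
\[
\|F\|=\Bigl(\int_0^1\sum_j\omega_j^{-4t}|F(t,j)|^4\,dt\Bigr)^{1/4}<\infty .
\]
For a function $\psi$ on $[0,1)$ and a vector $v$ write $(\psi\cdot v)(t,j)=\psi(t)v(j)$. Let $W$ be the closed span in $L_4(\mu)$ of the functions $1_{[a,b)}\cdot v_n$ with $0\le a<b\le1$, $n\in\Gamma$, and let
\[
w_n=1_{[0,1)}\cdot v_n,\qquad w_m^*(F)=\nu_m\int_0^1F(t,m)\,dt .
\]
Then $w_m^*(1_{[a,b)}\cdot v_n)=(b-a)b_{nm}$. In particular $w_m^*(w_n)=b_{nm}=r_n(d_m)$ and $\sum_nw_n^*(w_n)=\sum_nb_{nn}=1$, which is (P2). As closed subspaces of separable $L_4$-spaces, $W$ and $D$ are separable and reflexive.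

\subsection*{Property (P1)}
Let $n\in\Gamma_k$. On the support of $v_n$ we have $\nu_j^{-1}\le2^{5(k+1)/8}$. Since $\omega_j\ge1$,
\[
\|w_n\|\le\|v_n\|_{\ell_4}\le(21\cdot2^k)^{1/4}\cdot c\sqrt{k+1}\,2^{-3k/2}\cdot2^{5(k+1)/8}\le c\sqrt{k+1}\,2^{-5k/8},
\]
and the same count for the column gives $\|d_n\|\le c\sqrt{k+1}\,2^{-5k/8}$. Further $\|r_n\|\le\nu_n=2^{-5k/8}$, and by H\"older's inequality on $[0,1)$,
\[
|w_n^*(F)|\le\nu_n\omega_n\int_0^1\omega_n^{-t}|F(t,n)|\,dt\le\nu_n\omega_n\|F\|,
\]
so $\|w_n^*\|\le2^{-k/2}$. The sum in (P1) is therefore at most $c\sum_k2^k(k+1)2^{-5k/8}2^{-k/2}=c\sum_k(k+1)2^{-k/8}<\infty$.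

\subsection*{Property (P3)}
By (P1) the three series converge absolutely and define bounded operators of $w$ or $d$, so it suffices to test them on generators. Each case reduces to Lemma~\ref{lem:matrix}(c).
\begin{itemize}
\item For $w=1_{[a,b)}\cdot v_m$: $\sum_nw_n^*(w)w_n=(b-a)1_{[0,1)}\cdot\sum_nb_{mn}v_n$, and the $j$-th coordinate of $\sum_nb_{mn}v_n$ is $\nu_j^{-1}\sum_nb_{mn}b_{nj}=0$.
\item For $d=d_m$: the $i$-th coordinate of $\sum_nb_{nm}d_n$ is $\nu_i^{-1}\sum_nb_{in}b_{nm}=0$.
\item For $d=d_m$: the functional $\sum_nb_{nm}w_n^*$ takes at $1_{[a,b)}\cdot v_l$ the value $(b-a)\sum_nb_{ln}b_{nm}=0$.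
\end{itemize}

\subsection*{Property (P4)}
First, $\sum_nw^*(w_n)d_n=0$ for every $w^*\in W^*$. To see this, extend $w^*$ to $L_4(\mu)$ by the Hahn--Banach theorem. There are scalars $c_j$ with $w^*(1_{[0,1)}\cdot v)=\sum_jc_jv(j)$ for finitely supported $v$. The series converges absolutely in $\ell_4(\Gamma)$ by (P1), and its $i$-th coordinate is
\[
\sum_n\sum_jc_j\frac{b_{nj}}{\nu_j}\,\frac{b_{in}}{\nu_i}=\sum_j\frac{c_j}{\nu_i\nu_j}\sum_nb_{in}b_{nj}=0,
\]
all sums being finite because $b_{in}\ne0$ for finitely many $n$ only. So the pair $(w_n,d_n)$ satisfies the hypotheses of Lemma~\ref{lem:null}, and it remains to approximate an arbitrary form by forms of finite type. Neither space has the AP: the functional $R\mapsto\sum_nw_n^*(Rw_n)$ is $\tau$-continuous, vanishes on finite rank operators by (P3) and is $1$ at $I_W$, and $R\mapsto\sum_nr_n(Rd_n)$ does the same for $D$. The approximation comes from a Hilbert space in between.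

Let $\varepsilon_1,\varepsilon_2,\dots$ be independent random signs. A Banach space has \emph{type 2} if $\mathbb E\|\sum_l\varepsilon_lx_l\|^2\le C^2\sum_l\|x_l\|^2$, and \emph{cotype 2} if $\sum_l\|x_l\|^2\le C^2\,\mathbb E\|\sum_l\varepsilon_lx_l\|^2$, for some $C$ and all finite families. Type 2 passes to subspaces, and the dual of a space of type 2 has cotype 2. Every $L_4$-space has type 2: from $\mathbb E|\sum_l\varepsilon_la_l|^4\le3(\sum_l|a_l|^2)^2$ for scalars and the triangle inequality in $L_2$,
\[
\mathbb E\Bigl\|\sum_l\varepsilon_lx_l\Bigr\|_4^4\le3\Bigl\|\sum_l|x_l|^2\Bigr\|_2^2\le3\Bigl(\sum_l\|x_l\|_4^2\Bigr)^2 .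
\]
So $W$ has type 2 and $D^*$ has cotype 2. By the Kwapie\'n--Maurey theorem \cite[Chapter 3]{Pi}, every operator from a space of type 2 to a space of cotype 2 factors through a Hilbert space.

Let $\beta$ be a bounded bilinear form on $W\times D$. Factor the operator $w\mapsto\beta(w,\cdot)$ as $\Theta_2\Theta_1$ with $\Theta_1:W\to H$ and $\Theta_2:H\to D^*$. Replacing $H$ by the closure of $\Theta_1W$, we may assume that $H$ is separable, so there are finite rank orthogonal projections $\Pi_N\to I_H$ pointwise. The forms $\beta_N(w,d)=(\Theta_2\Pi_N\Theta_1w)(d)$ are of finite type, have norm at most $\|\Theta_1\|\|\Theta_2\|$, and converge pointwise to $\beta$. Lemma~\ref{lem:null} gives (P4).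

\subsection*{Property (P5)}
For an integer $M\ge3$ let $J_l=[\frac lM,\frac{l+1}M)$, $0\le l<M$. For $F\in L_4(\mu)$ define
\[
(S_MF)(t,j)=M\int_{J_{l-2}}F(s,j)\,ds\quad\text{for }t\in J_l,\ 2\le l<M,
\]
and $S_MF=0$ for $t\in J_0\cup J_1$. The averaging makes $S_M$ of finite rank in each coordinate $j$. The shift is by two intervals so that $t-s\ge1/M$ for $s\in J_{l-2}$, $t\in J_l$, which gives $\omega_j^{-4t}\le\omega_j^{-4/M}\omega_j^{-4s}$. By Jensen's inequality $|S_MF(t,j)|^4\le M\int_{J_{l-2}}|F(s,j)|^4ds$, and integrating over $t\in J_l$, an interval of length $1/M$,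
\[
\int_{J_l}\omega_j^{-4t}|S_MF(t,j)|^4\,dt\le\omega_j^{-4/M}\int_{J_{l-2}}\omega_j^{-4s}|F(s,j)|^4\,ds .
\]
Summing over $l$ and $j$ gives $\|S_M\|\le1$. Summing only over $j$ with $\ell(j)>k$ shows that the part of $S_M$ with values on the levels above $k$ has norm at most $2^{-k/(8M)}$, which tends to $0$ as $k\to\infty$. The remaining part takes values in the finite-dimensional space of functions that are constant in $t$ on each $J_l$ and supported on levels at most $k$. So $S_M$ is compact.

Next, $S_M(1_{[a,b)}\cdot v_n)=\psi_M\cdot v_n$, where $\psi_M=\sum_{l=2}^{M-1}M|J_{l-2}\cap[a,b)|\,1_{J_l}$. This lies in $W$, so $S_MW\subset W$. We have $0\le\psi_M\le1$. If $t\in J_l$ and $t\notin\{0,a,b\}$, then for large $M$ we have $l\ge2$, and $J_{l-2}$, which lies within $2/M$ of $t$ up to its own length, is contained in $[a,b)$ or disjoint from it according as $t$ is in $[a,b)$ or not. So $\psi_M(t)\to1_{[a,b)}(t)$, and dominated convergence on the finite support of $v_n$ gives $\psi_M\cdot v_n\to1_{[a,b)}\cdot v_n$ in norm. From now on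 $S_M$ denotes the restriction to $W$. These are compact contractions that converge to $I_W$ on generators, hence pointwise.

We pass to the dual. For $w^*\in W^*$ and $w\in W$, $(S_M^*w^*)(w)\to w^*(w)$, and since $W^{**}=W$ this is weak convergence in $W^*$. Given $z_1,\dots,z_p\in W^*$ and $\varepsilon>0$, the vectors $(S_M^*z_1,\dots,S_M^*z_p)$ converge weakly to $(z_1,\dots,z_p)$ in $(W^*)^p$. By Mazur's theorem (a convex set has the same weak and norm closure) there is a convex combination $R$ of the $S_M^*$ with $\|Rz_i-z_i\|<\varepsilon$ for all $i$. These $R$ are compact contractions and form a net that converges pointwise to $I_{W^*}$, hence in $\tau$ by (F1). This proves (P5), and with it Proposition~\ref{prop:WD} and Theorem~\ref{thm:A}.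

\section{One space for all constants}\label{sec:B}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
For each integer $m\ge1$ let $X^{(m)}$ and $T_m$ be given by Theorem~\ref{thm:A} for $\lambda=m$, and let $X=(\bigoplus_mX^{(m)})_{\ell_2}$. Then $X^*=(\bigoplus_mX^{(m)*})_{\ell_2}$ is separable.

It has the CAP. The projections $\Pi_k$ onto the first $k$ summands are contractions that converge pointwise to $I$, hence in $\tau$. Given a compact set $C\subset X^*$ and $\varepsilon>0$, take $k$ with $\|\Pi_kx-x\|<\varepsilon$ on $C$. By (F3) there is a compact operator $S$ on $\Pi_kX^*$ with $\|Sy-y\|<\varepsilon$ on $\Pi_kC$. Then $S\Pi_k$ is compact and within $2\varepsilon$ of $I$ on $C$.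

Let $p_m:X^*\to X^{(m)*}$ and $\iota_m:X^{(m)*}\to X^*$ be the coordinate projection and embedding; both are contractions and $p_m\iota_m=I$. Suppose $X^*$ has the weak $\lambda$-BCAP, and take $m\ge\lambda$. The compact operator $T_mp_m$ has norm $\|T_m\|$, so there is a net $(S_\alpha)\subset\mathcal K(X^*)$ with $S_\alpha\to I$ in $\tau$ and $\|T_mp_mS_\alpha\|\le\lambda\|T_m\|$. The operators $p_mS_\alpha\iota_m\in\mathcal K(X^{(m)*})$ tend to the identity in $\tau$, and $\|T_mp_mS_\alpha\iota_m\|\le m\|T_m\|$. This contradicts the choice of $X^{(m)}$ and $T_m$. Since the $\lambda$-BCAP implies the weak $\lambda$-BCAP, $X^*$ also fails the BCAP.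
\end{proof}

\begin{thebibliography}{9}

\bibitem{FS} Feder and Saphar, Israel J. Math. \textbf{21} (1975).

\bibitem{GSCO} \emph{Geometry of spaces of compact operators}, \texttt{http://archive.ymsc.tsinghua.edu.cn/\allowbreak pacm\_download/\allowbreak 116/\allowbreak 7932-11512\_2007\_Article\_60.pdf}

\bibitem{LNO} Lima, Nygaard and Oja, Israel J. Math. \textbf{119} (2000).

\bibitem{LT} Lindenstrauss and Tzafriri, \emph{Classical Banach Spaces I}.

\bibitem{Pi} Pisier, \emph{Factorization of linear operators and geometry of Banach spaces}.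

\end{thebibliography}
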